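# Uniqueness of entropy weak solutions for the Burgers–Hilbert equation

Throughout, $\|\cdot\|$ is the norm of $\mathbf L^2(\mathbb R)$, $\log$ is the natural logarithm, and $\operatorname{sign}(0)=0$.

## 1. A unit spike under the Hilbert transform

The Hilbert transform of a function on the line is
$$\mathbf H[f](x)=\lim_{\varepsilon\to0^+}\frac1\pi\int_{|y|>\varepsilon}\frac{f(x-y)}{y}\,dy .$$
We shall use the following textbook facts. On the Fourier side $\mathbf H$ is multiplication by $-i\operatorname{sign}(\xi)$, which makes the first two plain.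

* (H1) $\mathbf H$ is a linear isometry of $\mathbf L^2$ onto itself, $\mathbf H^2=-I$, and $\int f\,\mathbf H[g]\,dx=-\int g\,\mathbf H[f]\,dx$ for $f,g\in\mathbf L^2$.
* (H2) $\mathbf H$ commutes with dilations $f\mapsto f(\cdot/R)$, $R>0$, and with $\partial_x$.
* (H3) If $f\in\mathbf L^2$ vanishes outside a set $B$, then $\mathbf H f(x)=\frac1\pi\int_B\frac{f(y)}{x-y}\,dy$ for a.e. $x$ with $\operatorname{dist}(x,B)>0$.
* (H4) Kolmogorov's theorem: there is a constant $C_0$ with $|\{|\mathbf Hg|>\lambda\}|\le C_0\|g\|_{\mathbf L^1}/\lambda$ for all $g\in\mathbf L^1\cap\mathbf L^2$ and $\lambda>0$.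

Start with the linear equation $u_t=\mathbf H[u]$. Since $\mathbf H^2=-I$, its solution is a rotation:
$$u(t)=\cos t\,\bar u+\sin t\,\mathbf H\bar u .$$
Take the spike $a_n=n\,1_{[0,1/n]}$, so that $\|a_n\|_{\mathbf L^1}=1$ and $\|a_n\|=\sqrt n$. At time $\pi/2$ the solution is $\mathbf Ha_n$, which we compute directly:
$$\mathbf Ha_n(x)=\frac n\pi\int_0^{1/n}\frac{dy}{x-y}=\frac n\pi\log\Big|\frac{x}{x-1/n}\Big| .$$
How large is it in $\mathbf L^1(-1,1)$? Put $z=nx$. The function $P(z)=z\log|z|-(z-1)\log|z-1|$ is continuous (with $0\log0=0$), and it is an antiderivative of $\log|z/(z-1)|$, which is positive for $z>\frac12$ and negative for $z<\frac12$. Since $P(\frac12)=-\log2$,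
$$\int_{-1}^1|\mathbf Ha_n|\,dx=\frac1\pi\big(P(n)+P(-n)-2P(\tfrac12)\big)=\frac1\pi\Big((n+1)\log(n+1)-(n-1)\log(n-1)+2\log2\Big).$$
By the mean value theorem applied to $s\log s$, the difference of the first two terms is $2(1+\log\xi)$ for some $\xi\in\,]n-1,n+1[$. So
$$\int_{-1}^1|\mathbf Ha_n|\,dx=\frac2\pi\log n+O(1).$$

Two things are visible. First, a datum of mass $1$ can acquire arbitrarily large mass on $(-1,1)$, so this flow has no Lipschitz bound in $\mathbf L^1_{loc}$ in terms of the $\mathbf L^1$ size of the datum. Second, the loss is mild: since $\|a_n\|=\sqrt n$, the factor $\log n$ is $2\log\|a_n\|$, the *logarithm* of the ratio of the $\mathbf L^2$ norm to the $\mathbf L^1$ norm, up to the factor $2$.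

Now add the Burgers nonlinearity:
$$u_t+\Big(\frac{u^2}{2}\Big)_x=\mathbf H[u],\qquad u(0,x)=\bar u(x),\quad \bar u\in\mathbf L^2(\mathbb R). \tag{1}$$
For conservation laws with shocks, Kruzhkov's theory proves uniqueness by an estimate in $\mathbf L^1$. The source term $\mathbf H$ is well behaved in $\mathbf L^2$ and, as we just saw, not in $\mathbf L^1$. Does uniqueness survive for every $\mathbf L^2$ datum?

## 2. Entropy weak solutions, and what will be proved

**Definition.** Let $T>0$. An *entropy weak solution* of (1) on $[0,T]$ is a function $u$ such that $t\mapsto u(t,\cdot)$ is continuous from $[0,T]$ into $\mathbf L^2(\mathbb R)$ with $u(0,\cdot)=\bar u$, and for every $k\in\mathbb R$ and every $0\le\varphi\in C^1_c(]0,T[\times\mathbb R)$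
$$\int_0^T\!\!\int_{\mathbb R}\Big(|u-k|\varphi_t+\operatorname{sign}(u-k)\Big(\frac{u^2}2-\frac{k^2}2\Big)\varphi_x+\operatorname{sign}(u-k)\,\mathbf H[u]\,\varphi\Big)dx\,dt\ge0. \tag{2}$$

**Example (what the inequality selects).** Drop the source and look at two stationary jumps. For $u=\operatorname{sign}(x)$ the function $u^2/2$ is constant almost everywhere, so $u$ solves Burgers' equation in the weak sense. With $k=0$ the left side of (2), without source, is
$$\int\!\!\int\big(\varphi_t+\tfrac12\operatorname{sign}(x)\varphi_x\big)dx\,dt=-\int\varphi(t,0)\,dt,$$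
which is negative for some $\varphi\ge 0$: the upward jump is rejected. For $u=-\operatorname{sign}(x)$ and $|k|<1$ the flux is $-\operatorname{sign}(x)\frac{1-k^2}2$, and we get $(1-k^2)\int\varphi(t,0)\,dt\ge0$; for $|k|\ge1$ the left side is $0$. The downward jump is accepted.

**Measurability.** A function $p\in C([0,T];\mathbf L^2(\mathbb R))$ is a uniform limit in $t$ of functions that are piecewise constant in $t$. These are jointly measurable and form a Cauchy sequence in $\mathbf L^2(]0,T[\times\mathbb R)$, so $p$ has a jointly measurable representative in that space. If $u\in C([0,T];\mathbf L^2)$, then $\mathbf H[u]\in C([0,T];\mathbf L^2)$ as well. We always use such representatives.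

The problem comes from "Global Existence of Weak Solutions for the Burgers-Hilbert Equation" (https://www.math.ntnu.no/conservation/2014/004.pdf), which says: "In general, the question of uniqueness of entropy weak solutions remains open". Three background results frame it.

* For every $\bar u\in\mathbf L^2(\mathbb R)$ and $T>0$ an entropy weak solution on $[0,T]$ exists, and $u(t,\cdot)\in\mathbf L^2\cap\mathbf L^\infty$ for $t>0$.
* For the $2\pi$-periodic problem, two entropy weak solutions with the same datum coincide, provided their total variation over a period stays uniformly bounded on $[0,T]$.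
* Uniqueness can fail for a general source: there are Lipschitz maps $G:\mathbf L^2\to\mathbf L^2$, with every $G[u]$ of uniformly bounded total variation and bounded support, for which $u_t+(u^2/2)_x=G[u]$ with $u(0,\cdot)=\bar u\in\mathbf L^2$ has multiple solutions.

The third item is a warning: an argument that uses nothing about $\mathbf H$ except its continuity on $\mathbf L^2$ cannot succeed.

For the statements, let
$$\Phi(x)=(1+x^2)^{-3/8},\qquad \varphi_R(x)=\Phi(x/R)\quad(R>0).$$

**Theorem 1 (uniqueness).** For every $\bar u\in\mathbf L^2(\mathbb R)$ and $T>0$, two entropy weak solutions of (1) on $[0,T]$ with the same datum coincide.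

**Theorem 2 (quantitative stability).** There is an absolute constant $C_*$ such that the following holds. Let $u,v$ be entropy weak solutions on $[0,T]$ with data $\bar u,\bar v$. Put $M=\max(\|\bar u\|,\|\bar v\|)$ and $A=M^2+22M$. Let $\rho\ge2^{e^{C_*T}}$ and $R(t)=\rho^{\,e^{-C_*t}}$. Then for all $t\in[0,T]$
$$\int|u-v|(t,x)\,\varphi_{R(t)}(x)\,dx\le\Big(\rho\int|\bar u-\bar v|\,\varphi_\rho\,dx+At\Big)\rho^{-e^{-C_*t}}. \tag{3}$$
Consequently:

* if $0<\varepsilon=\|\bar u-\bar v\|\le2^{-\frac32e^{C_*T}}$, then with $r(t)=\varepsilon^{-\frac23e^{-C_*t}}$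
$$\int_{|x|<r(t)}|u-v|(t,x)\,dx\le2^{3/8}\big(\|\Phi\|+At\big)\,\varepsilon^{\frac23e^{-C_*t}};$$
* if $0<\delta=\|\bar u-\bar v\|_{\mathbf L^1}\le2^{-e^{C_*T}}$, then
$$\int_{|x|<\delta^{-e^{-C_*t}}}|u-v|(t,x)\,dx\le2^{3/8}(1+At)\,\delta^{e^{-C_*t}}.$$

For instance, at the time $t=T$ with $C_*T=\log2$, an $\mathbf L^1$ distance $\delta\le\frac14$ between the data has become at most a constant times $\delta^{1/2}$, on the interval $|x|<\delta^{-1/2}$.

**Theorem 3 (extension).** Uniqueness also holds for $u_t+f(u)_x=K_t[u]$ under these hypotheses. The flux satisfies $f\in C^1$ and $|f'(s)|\le L(1+|s|)$. The $K_t$ are linear operators on $\mathbf L^2(\mathbb R)$, with $(t,x)\mapsto K_t[u(t)](x)$ measurable for the solutions considered, and with a constant $\kappa$ such that for a.e. $t$: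

* (i) $\|K_tg\|\le\kappa\|g\|$;
* (ii) $|\{|K_tg|>\lambda\}|\le\kappa\|g\|_{\mathbf L^1}/\lambda$ for $g\in\mathbf L^1\cap\mathbf L^2$, $\lambda>0$;
* (iii) if $g\in\mathbf L^2$ vanishes outside a set $B$ and $\operatorname{dist}(A,B)>0$, then $|K_tg(x)|\le\kappa\int\frac{|g(y)|}{|x-y|}\,dy$ for a.e. $x\in A$.

Solutions need only lie in $\mathbf L^\infty(0,T;\mathbf L^2(\mathbb R))$, satisfy the Kruzhkov inequalities (with $f$ and $K_t$ in place of $u^2/2$ and $\mathbf H$), and attain the datum in the sense $\operatorname{ess\,lim}_{t\to0}\int_{|x|<r}|u(t,x)-\bar u(x)|\,dx=0$ for all $r$. The conclusion is $u=v$ a.e. in $]0,T[\times\mathbb R$.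

**Theorem 4 (Lipschitz dependence fails).** By the known existence result and Theorem 1, (1) defines a semigroup $S_t:\mathbf L^2\to\mathbf L^2$. For every $t>0$ with $t\notin\pi\mathbb Z$ and all $r,r'>0$,
$$\sup\Big\{\|S_t\bar u\|_{\mathbf L^1(-r',r')}\big/\|\bar u\|_{\mathbf L^1}\;:\;\bar u\in\mathbf L^1\cap\mathbf L^2,\ 0<\|\bar u\|\le r\Big\}=\infty .$$
So, since $S_t0=0$, the loss in Theorem 2 cannot be improved to a Lipschitz bound $\|u-v\|_{\mathbf L^1_{loc}}(t)\le C(t,M)\|\bar u-\bar v\|_{\mathbf L^1}$.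

Theorem 1 also implies that *every* entropy weak solution has the properties of the known constructed one; for example $u(t)\in\mathbf L^\infty$ for $t>0$.

## 3. Doubling the variables with a source

The first tool is Kruzhkov's comparison of two solutions. We prove it for a general flux and arbitrary $\mathbf L^2$ sources, so that it also serves Theorem 3. Let $f\in C^1$ with $|f'(s)|\le L(1+|s|)$ and
$$F(a,b)=\operatorname{sign}(a-b)\,(f(a)-f(b)),$$
which is symmetric in $(a,b)$. For fixed $a$, the map $b\mapsto F(a,b)$ is continuous, vanishes at $b=a$, and has derivative $-\operatorname{sign}(a-b)f'(b)$ for $b\neq a$. Integrating between $b'$ and $b$, and then taking $b'=a$ in a similar estimate for $f(a)-f(b)$, we get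
$$|F(a,b)-F(a,b')|\le L(1+|b|+|b'|)|b-b'|,\qquad |F(a,b)|\le L|a-b|(1+|a|+|b|). \tag{4}$$
For the Burgers flux $f(s)=s^2/2$ we may take $L=1$, and moreover
$$|F(a,b)|\le\tfrac12(a^2+b^2). \tag{5}$$

**Lemma 1.** Let $u,v,g,h\in\mathbf L^2(]0,T[\times\mathbb R)$. Suppose that for all $k\in\mathbb R$ and $0\le\varphi\in C^1_c(]0,T[\times\mathbb R)$
$$\int_0^T\!\!\int\big(|u-k|\varphi_t+F(u,k)\varphi_x+\operatorname{sign}(u-k)\,g\,\varphi\big)dx\,dt\ge0,$$
and the same with $(v,h)$ in place of $(u,g)$. Then for every such $\varphi$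
$$\int_0^T\!\!\int\big(|u-v|\varphi_t+F(u,v)\varphi_x+|g-h|\varphi\big)dx\,dt\ge0 .$$

*Proof.* Extend $u,v,g,h$ by $0$ to $\mathbb R^2$. Let $\varrho_\delta$ be a standard even mollifier on $\mathbb R$ supported in $[-\delta,\delta]$. Write $z=(t,x)$, $z'=(s,y)$, $\varrho^2_\delta(z)=\varrho_\delta(t)\varrho_\delta(x)$, and
$$\psi(z,z')=\varphi\big(\tfrac{z+z'}2\big)\varrho^2_\delta(z-z').$$
Fix a compact $Q\subset\,]0,T[\times\mathbb R$ containing $\operatorname{supp}\varphi$ in its interior. If $\psi(z,z')\ne0$, then $z$ and $z'$ are within $\delta/2$, in each coordinate, of the point $\frac{z+z'}2\in\operatorname{supp}\varphi$. So for small $\delta$ both lie in $Q$, and $\psi(\cdot,z')$, $\psi(z,\cdot)$ are admissible test functions.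

**Step 1 (each solution is the other's constant).** The purpose is to insert $v$ for $k$ without knowing that $v$ is constant. For a.e. $z'\in Q$ use the inequality for $u$ with $k=v(z')$ and test function $\psi(\cdot,z')$, and integrate over $z'$. Use the inequality for $v$ with $k=u(z)$ and test function $\psi(z,\cdot)$, and integrate over $z$. By (4) and $u,v,g,h\in\mathbf L^2$, all integrands are jointly measurable and integrable on $Q\times Q$, so Fubini's theorem applies and we may add. The derivatives of $\varrho^2_\delta(z-z')$ cancel: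
$$(\partial_t+\partial_s)\psi=\varphi_t\big(\tfrac{z+z'}2\big)\varrho^2_\delta(z-z'),\qquad(\partial_x+\partial_y)\psi=\varphi_x\big(\tfrac{z+z'}2\big)\varrho^2_\delta(z-z').$$
The fluxes agree because $F$ is symmetric. The sources add up to $\operatorname{sign}(u(z)-v(z'))(g(z)-h(z'))\le|g(z)-h(z')|$. Hence
$$\iint\Big\{|u(z)-v(z')|\varphi_t\big(\tfrac{z+z'}2\big)+F(u(z),v(z'))\varphi_x\big(\tfrac{z+z'}2\big)+|g(z)-h(z')|\varphi\big(\tfrac{z+z'}2\big)\Big\}\varrho^2_\delta(z-z')\,dz\,dz'\ge0 .$$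

**Step 2 (collapse onto the diagonal).** The purpose is to let $\delta\to0$. For $p\in\mathbf L^2(\mathbb R^2)$ put $\omega_p(\delta)=\sup_{|\zeta|_\infty\le\delta}\|p(\cdot+\zeta)-p\|_{\mathbf L^2(\mathbb R^2)}$, which tends to $0$ with $\delta$. Let $m(\delta)$ be a common modulus of continuity of $\varphi,\varphi_t,\varphi_x$, and $N$ a common bound for their absolute values. Substitute $z'=z+\zeta$ with $|\zeta|_\infty\le\delta$; since $\varrho_\delta^2$ has integral $1$, it is enough to estimate, uniformly in $\zeta$, the difference of each term and its claimed limit. In each case we first replace the value at $z+\zeta$ by the value at $z$, and then $\varphi_t(z+\zeta/2)$ by $\varphi_t(z)$ (or similarly $\varphi_x$, $\varphi$); the integrands are supported in $z\in Q$.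

* First term: at most $N|Q|^{1/2}\omega_v(\delta)+m(\delta)\int_Q|u-v|\,dz$.
* Second term: by (4) and Cauchy–Schwarz, at most
$$NL\int_Q(1+|v(z+\zeta)|+|v(z)|)\,|v(z+\zeta)-v(z)|\,dz+m(\delta)\int_Q|F(u,v)|\,dz$$
$$\le NL\big(|Q|^{1/2}+2\|v\|_{\mathbf L^2(\mathbb R^2)}\big)\omega_v(\delta)+m(\delta)\int_Q|F(u,v)|\,dz .$$
* Third term: at most $N|Q|^{1/2}\omega_h(\delta)+m(\delta)\int_Q|g-h|\,dz$.

All bounds tend to $0$, and the limit of the inequality of Step 1 is the claim. $\square$

For two entropy weak solutions of (1), with $w=u-v$, $g=\mathbf H[u]$, $h=\mathbf H[v]$, linearity gives $g-h=\mathbf H[w]$, and Lemma 1 reads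
$$\int_0^T\!\!\int\big(|w|\varphi_t+F(u,v)\varphi_x+|\mathbf H[w]|\varphi\big)dx\,dt\ge0\qquad(0\le\varphi\in C^1_c(]0,T[\times\mathbb R)). \tag{6}$$

## 4. Where Grönwall stops, and a scale that moves in time

To see the mechanism without the difficulties of the unbounded line, work for a moment on the circle $\mathbb T$ of length $2\pi$, with the periodic Hilbert transform (multiplier $-i\operatorname{sign}(k)$, so $\|\mathbf Hw\|_{\mathbf L^2(\mathbb T)}\le\|w\|_{\mathbf L^2(\mathbb T)}$). There we may take $\varphi=\chi(t)$ in (6): the transport term disappears and, in the sense of distributions,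
$$\frac{d}{dt}\|w\|_{\mathbf L^1(\mathbb T)}\le\|\mathbf Hw\|_{\mathbf L^1(\mathbb T)} .$$

The natural plan is to bound the right side by $C\|w\|_{\mathbf L^1}$ and use Grönwall's lemma. This is exactly the bound that spikes violate: on the line, $\|\mathbf Ha_n\|_{\mathbf L^1(-1,1)}\ge\frac2\pi\log n-O(1)$ while $\|a_n\|_{\mathbf L^1}=1$. The other natural plan, to stay in $\mathbf L^2$ where $\mathbf H$ is harmless, stops at the nonlinearity. For smooth $u,v$ on the line (decaying at infinity), $w_t+(\frac{u+v}2w)_x=\mathbf H[w]$, and multiplying by $w$ gives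
$$\frac12\frac d{dt}\|w\|^2=-\frac14\int(u_x+v_x)\,w^2\,dx,$$
because $\int w\mathbf H[w]=0$. Near a forming shock $u_x\to-\infty$, and the right side has the wrong sign and no bound.

The way out is to recall that $w$ is not an arbitrary $\mathbf L^1$ function: its $\mathbf L^2$ norm is under control. Write the $\mathbf L^1$ norm of $\mathbf Hw$ by levels,
$$\|\mathbf Hw\|_{\mathbf L^1(\mathbb T)}=\int_0^\infty|\{|\mathbf Hw|>\lambda\}|\,d\lambda .$$
Let $R>1$, and let $\|w\|$ denote, until the end of this section, the norm in $\mathbf L^2(\mathbb T)$. For $w\neq0$ cut at $\lambda_0=\|w\|/R$ and $\lambda_1=\|w\|R$.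

* Below $\lambda_0$ the measure is at most $2\pi$: contribution at most $2\pi\|w\|/R$.
* Between, Kolmogorov's theorem on $\mathbb T$, with constant again called $C_0$, gives at most $C_0\|w\|_{\mathbf L^1}\int_{\lambda_0}^{\lambda_1}\frac{d\lambda}\lambda=2C_0\log R\,\|w\|_{\mathbf L^1}$.
* Above $\lambda_1$, Chebyshev gives at most $\|w\|^2\int_{\lambda_1}^\infty\frac{d\lambda}{\lambda^2}=\|w\|/R$.

So, for every $R>1$,
$$\|\mathbf Hw\|_{\mathbf L^1(\mathbb T)}\le2C_0\log R\,\|w\|_{\mathbf L^1(\mathbb T)}+\frac{(2\pi+1)\|w\|}R . \tag{7}$$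
The price is a logarithm, as for the spike, and the error $1/R$ is at our disposal. Thus $y=\|w\|_{\mathbf L^1(\mathbb T)}$ satisfies
$$y'\le C\log R\;y+\frac AR,\qquad C=2C_0,\tag{8}$$
for every choice of $R$. With $R$ constant and $y(0)=0$ this gives
$$y(t)\le\frac AR\cdot\frac{R^{Ct}-1}{C\log R},$$
which tends to $0$ as $R\to\infty$ when $t\le1/C$, but not when $t>1/C$. One could restart at $t=1/C$, since $C$ does not depend on the solutions. It is neater to use the freedom in (8) at each time: choose $R=R(t)$ with $R'=-C(\log R)R$. Then formally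
$$(yR)'=y'R+yR'\le C(\log R)\,yR+A-C(\log R)\,yR=A .$$
The dangerous term cancels exactly, and the equation for $R$ has the solution $R(t)=\rho^{e^{-Ct}}$. The next lemma makes this rigorous for distributional inequalities.

**Lemma 2 (moving scale).** Let $C,A\ge0$, $\rho>1$, $R(t)=\rho^{\,e^{-Ct}}$, and let $y:\,]0,T[\,\to[0,\infty[$ be bounded and measurable with
$$\int\chi'y\,dt+\int\chi\Big(C(\log R)\,y+\frac AR\Big)dt\ge0\qquad\text{for all }0\le\chi\in C^1_c(]0,T[). \tag{9}$$
Then $G(t)=y(t)R(t)-At$ satisfies $G(t_1)\ge G(t_2)$ for all Lebesgue points $t_1<t_2$ of $G$. Consequently: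

* (a) if $y$ extends continuously to $[0,T]$, then $y(t)R(t)\le\rho\,y(0)+At$ for all $t\in[0,T]$;
* (b) if $\operatorname{ess\,lim}_{t\to0}y(t)=0$, then $y(t)R(t)\le At$ for a.e. $t$.

*Proof.* The function $R=\exp(e^{-Ct}\log\rho)$ is $C^1$ and positive with $R'=-C(\log R)R$. So $\chi R$ is admissible in (9) whenever $\chi$ is, and $(\chi R)'=\chi'R-\chi C(\log R)R$. Insert $\chi R$: the logarithmic terms cancel, and
$$0\le\int\chi'\,yR\,dt+A\int\chi\,dt=\int\chi'\,(yR-At)\,dt=\int\chi'G\,dt .$$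
Let $t_1<t_2$ be Lebesgue points of $G$ and $j_\varepsilon$ a standard mollifier. For small $\varepsilon$ the function $\chi(t)=\int_{-\infty}^t\big(j_\varepsilon(\tau-t_1)-j_\varepsilon(\tau-t_2)\big)d\tau$ is nonnegative and in $C^1_c(]0,T[)$. As $\varepsilon\to0$, $\int\chi'G\to G(t_1)-G(t_2)$, so $G(t_1)\ge G(t_2)$.

In case (a) every interior point is a Lebesgue point, and by continuity $G(t)\le G(0)=\rho\,y(0)$ on $[0,T]$. In case (b), fix a Lebesgue point $t_2$ and let $t_1\to0$ through Lebesgue points outside a suitable null set: since $R\le\rho$, $G(t_1)\to0$, so $G(t_2)\le0$. $\square$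

**Remark 1 (the periodic problem).** Let $u,v\in C([0,T];\mathbf L^2(\mathbb T))$ satisfy the Kruzhkov inequalities for periodic test functions, with the same datum. Then $u=v$, with no assumption on total variation. Indeed, Lemma 1 for $\varphi=\chi(t)$ has the same proof with $\varrho_\delta(x-y)$ replaced by its periodization and $Q=[\alpha,\beta]\times\mathbb T$; the midpoint occurs only in the variable $t$. With (7), the function $y=\|w\|_{\mathbf L^1(\mathbb T)}$, continuous on $[0,T]$ with $y(0)=0$, satisfies (9) with $C=2C_0$, $A'=(2\pi+1)\sup_{[0,T]}\|w\|$ in place of $A$, and any $\rho>1$. Lemma 2(a) gives $\|w(t)\|_{\mathbf L^1(\mathbb T)}\le A't\,\rho^{-e^{-2C_0t}}$, and $\rho\to\infty$ gives $w\equiv0$.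

## 5. The weight $(1+x^2)^{-3/8}$ and a weighted weak-type bound

On the line, neither $w$ nor $\mathbf Hw$ need be integrable, so we need a spatial weight, and its shape is constrained. Suppose it behaves like $|x|^{-a}$ at infinity.

* For $\int|w|\varphi$ and $\int|\mathbf Hw|\varphi$ to be finite for all $w\in\mathbf L^2$ we want $\varphi\in\mathbf L^2$, i.e. $a>\frac12$.
* To cut by levels we need $\int_{\{|\mathbf Hf|>\lambda\}}\varphi\le\frac C\lambda\int|f|\varphi$. A nonzero compactly supported weight fails: an $f\ge0$, $f\not\equiv0$, supported to the right of $\operatorname{supp}\varphi$ at positive distance makes the right side $0$, while $\mathbf Hf\neq0$ on all of $\operatorname{supp}\varphi$. Too much decay fails too. For $\varphi=(1+x^2)^{-a/2}$ and $f=1_{[k,k+1]}$, $k\ge2$, we have $|\mathbf Hf|\ge\frac1{\pi(k+2)}$ on $[-1,1]$. With $\lambda=\frac1{2\pi(k+2)}$ the left side is at least $\int_{-1}^1\varphi>0$, while the right side is at most $2\pi C(k+2)k^{-a}$, which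 tends to $0$ if $a>1$. So $a\le1$.

We take $a=\frac34$, that is $\Phi(x)=(1+x^2)^{-3/8}$, on the scale $R$. Then $\Phi\in\mathbf L^2$ and $\|\varphi_R\|=R^{1/2}\|\Phi\|$. Also $0<\varphi_R\le1$, $R\mapsto\varphi_R(x)$ is nondecreasing, and $x\Phi'(x)\le0$. From $\Phi'(x)=-\frac34\frac x{1+x^2}\Phi(x)$ and $\frac{|x|}{1+x^2}\le\frac12$,
$$|\Phi'|\le\tfrac38\Phi,\qquad|\varphi_R'|\le\frac3{8R}\varphi_R\le\frac3{8R}. \tag{10}$$

The two lemmas below concern a linear operator $K$ on $\mathbf L^2(\mathbb R)$ with constants $\kappa_1,\kappa_2,\kappa_3$ such that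

* (K1) $|\{|Kg|>\lambda\}|\le\kappa_1\|g\|_{\mathbf L^1}/\lambda$ for $g\in\mathbf L^1\cap\mathbf L^2$, $\lambda>0$;
* (K2) $\|Kg\|\le\kappa_2\|g\|$ for $g\in\mathbf L^2$;
* (K3) if $g\in\mathbf L^2$ vanishes outside $B$ and $\operatorname{dist}(A,B)>0$, then $|Kg(x)|\le\kappa_3\int\frac{|g(y)|}{|x-y|}dy$ for a.e. $x\in A$.

The case to keep in mind is $K=\mathbf H$, with $\kappa_1=C_0$, $\kappa_2=1$, $\kappa_3=\frac1\pi$, by (H4), (H1), (H3).

**Lemma 3.** There is a constant $C_1$, depending only on $\kappa_1,\kappa_3$, such that for all $R>0$, $\lambda>0$, $f\in\mathbf L^2$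
$$\int_{\{|Kf|>\lambda\}}\varphi_R\,dx\le\frac{C_1}\lambda\int|f|\varphi_R\,dx .$$

*Proof.* **Step 1 (reduction to $R=1$).** Let $D_Rg(x)=g(x/R)$ and $K^{(R)}=D_R^{-1}KD_R$. We check that $K^{(R)}$ satisfies (K1)–(K3) with the same constants. For (K2), $D_R$ multiplies all $\mathbf L^2$ norms by $R^{1/2}$. For (K1), $|\{|K^{(R)}g|>\lambda\}|=R^{-1}|\{|KD_Rg|>\lambda\}|\le R^{-1}\kappa_1\|D_Rg\|_{\mathbf L^1}/\lambda=\kappa_1\|g\|_{\mathbf L^1}/\lambda$. For (K3), $D_Rg$ vanishes outside $RB$ and $\operatorname{dist}(RA,RB)>0$, so for a.e. $x\in A$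
$$|K^{(R)}g(x)|=|KD_Rg(Rx)|\le\kappa_3\int\frac{|g(y/R)|}{|Rx-y|}dy=\kappa_3\int\frac{|g(y)|}{|x-y|}dy .$$
Put $f_R=D_R^{-1}f$. Then $Kf=D_RK^{(R)}f_R$, and a change of variables gives $\int_{\{|Kf|>\lambda\}}\varphi_R=R\int_{\{|K^{(R)}f_R|>\lambda\}}\Phi$ and $\int|f|\varphi_R=R\int|f_R|\Phi$. So it suffices to treat $R=1$.

**Step 2 (dyadic shells).** On shells where $\Phi$ is essentially constant, the unweighted bound can be used. Let $A_0=\{|x|<1\}$, $A_j=\{2^{j-1}\le|x|<2^j\}$ for $j\ge1$, $A_{-1}=\emptyset$, $A_j^*=A_{j-1}\cup A_j\cup A_{j+1}$, and $a_k=\int_{A_k}|f|$, $a_{-1}=0$. On $A_j$ we have $1+x^2\le2\cdot2^{2j}$. Also $\Phi\le|x|^{-3/4}\le2^{3/4}2^{-3j/4}$ if $j\ge1$, and $\Phi\le1$ if $j=0$. So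
$$2^{-3/8}\,2^{-3j/4}\le\Phi\le2\cdot2^{-3j/4}\quad\text{on }A_j .$$
In particular
$$S:=\sum_{k\ge0}a_k2^{-3k/4}\le2^{3/8}\int|f|\Phi,$$
and this is finite since $f,\Phi\in\mathbf L^2$.

**Step 3 (far part).** On $A_j$ write $Kf=K(f1_{A_j^*})+g$, with $g=K(f1_{\mathbb R\setminus A_j^*})$ there. Let $x\in A_j$.

* If $y\in A_k$ with $k\le j-2$, then $|y|<2^{j-2}$ and $|x|\ge2^{j-1}$, so $|x-y|\ge2^{j-2}$.
* If $y\in A_k$ with $k\ge j+2$, then $|y|\ge2^{k-1}$ and $|x|<2^j\le2^{k-2}$, so $|x-y|\ge2^{k-2}$.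

In particular $\operatorname{dist}(A_j,\mathbb R\setminus A_j^*)>0$, and (K3) gives for a.e. $x\in A_j$
$$|g(x)|\le4\kappa_3\Big(2^{-j}\sum_{k\le j-2}a_k+\sum_{k\ge j+2}2^{-k}a_k\Big).$$
Since $|A_j|\le2^{j+1}$ and $\Phi\le2\cdot2^{-3j/4}$ on $A_j$, summing over $j\geq 0$ and exchanging the sums (all terms are nonnegative),
$$\int|g|\Phi\le16\kappa_3\sum_{j\ge0}2^{j/4}\Big(2^{-j}\sum_{k\le j-2}a_k+\sum_{k\ge j+2}2^{-k}a_k\Big)=16\kappa_3\sum_ka_k\Big(\sum_{j\ge k+2}2^{-3j/4}+2^{-k}\sum_{0\le j\le k-2}2^{j/4}\Big).$$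
The two geometric sums are bounded by
$$\sum_{j\ge k+2}2^{-3j/4}=\frac{2^{-3/2}}{1-2^{-3/4}}\,2^{-3k/4}\le2^{-3k/4},\qquad\sum_{0\le j\le k-2}2^{j/4}\le\frac{2^{-1/2}}{1-2^{-1/4}}\,2^{k/4}\le5\cdot2^{k/4}.$$
Hence $\int|g|\Phi\le96\,\kappa_3S$. Here the exponent $\frac34<1$ is used: it makes $2^{j}2^{-3j/4}=2^{j/4}$ grow, so that the last sum is governed by its top term.

**Step 4 (near part and conclusion).** On $A_j$, up to a null set, $\{|Kf|>\lambda\}\subset\{|K(f1_{A_j^*})|>\lambda/2\}\cup\{|g|>\lambda/2\}$. For the first set apply (K1) to $f1_{A_j^*}\in\mathbf L^1\cap\mathbf L^2$; for the second, Chebyshev: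
$$\int_{\{|Kf|>\lambda\}}\Phi\le\frac2\lambda\int|g|\Phi+\sum_{j\ge0}2\cdot2^{-3j/4}\,\frac{2\kappa_1}\lambda\,(a_{j-1}+a_j+a_{j+1}).$$
In the last sum $a_k$ is multiplied by at most $\frac{4\kappa_1}\lambda\,2^{-3k/4}(2^{-3/4}+1+2^{3/4})\le\frac{16\kappa_1}\lambda2^{-3k/4}$. Altogether the left side is at most $(192\kappa_3+16\kappa_1)S/\lambda\le\frac{C_1}\lambda\int|f|\Phi$ with $C_1=2^{3/8}(192\kappa_3+16\kappa_1)$. $\square$

**Lemma 4.** For all $R\ge2$ and $f\in\mathbf L^2$,
$$\int|Kf|\,\varphi_R\,dx\le\tfrac92C_1\log R\int|f|\,\varphi_R\,dx+\frac{(\kappa_2^2+2\kappa_2+8)\,\|f\|}R .$$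
In particular, with $C_*=\frac92C_1$ for $K=\mathbf H$,
$$\int|\mathbf Hf|\,\varphi_R\,dx\le C_*\log R\int|f|\,\varphi_R\,dx+\frac{11\,\|f\|}R . \tag{11}$$

*Proof.* This is the level cut that gave (7). The total mass of the weight is infinite, so we first remove a far tail. Let $f\ne0$, and use $\varphi_R(x)\le(|x|/R)^{-3/4}$.

**Step 1 (tail).** By Cauchy–Schwarz and (K2),
$$\int_{|x|>R^7}|Kf|\varphi_R\le\kappa_2\|f\|\Big(2R\int_{R^6}^\infty y^{-3/2}dy\Big)^{1/2}=\kappa_2\|f\|\,(4R\cdot R^{-3})^{1/2}=\frac{2\kappa_2\|f\|}R .$$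

**Step 2 (levels).** Let $B=\{|x|\le R^7\}$ and $d\mu=\varphi_R\,dx$. Then $\mu(B)\le2R\int_0^{R^6}y^{-3/4}dy=8R^{5/2}$. Put $\lambda_0=\|f\|R^{-7/2}$, $\lambda_1=\|f\|R$, and split $\int_B|Kf|\,d\mu=\int_0^\infty\mu(B\cap\{|Kf|>\lambda\})\,d\lambda$.

* For $\lambda<\lambda_0$ use $\mu(B)$: contribution at most $8R^{5/2}\lambda_0=8\|f\|/R$.
* For $\lambda_0<\lambda<\lambda_1$ use Lemma 3: contribution at most $C_1\log(\lambda_1/\lambda_0)\int|f|\varphi_R=\frac92C_1\log R\int|f|\varphi_R$.
* For $\lambda>\lambda_1$ use $\varphi_R\le1$ and Chebyshev, $|\{|Kf|>\lambda\}|\le\kappa_2^2\|f\|^2/\lambda^2$: contribution at most $\kappa_2^2\|f\|^2/\lambda_1=\kappa_2^2\|f\|/R$.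

Adding up gives the claim; for $K=\mathbf H$, $\kappa_2=1$ and $\kappa_2^2+2\kappa_2+8=11$. $\square$

## 6. The $\mathbf L^2$ norm does not increase

To express the constants in Theorem 2 through the data alone we need an energy bound. It will be used again for Theorem 4.

**Lemma 5.** Every entropy weak solution of (1) satisfies $\|u(t)\|\le\|u(s)\|$ for $0\le s\le t\le T$.

*Proof.* The entropy $u^2$ is a superposition of the entropies $|u-k|$, so we integrate (2) over $k\in[-N,N]$ and then let $N\to\infty$.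

**Step 1 (truncated energy inequality).** A direct computation gives $\int_{-N}^N|u-k|\,dk=N^2+\eta_N(u)$, where
$$\eta_N(u)=u^2\ \text{ if }|u|\le N,\qquad\eta_N(u)=2N|u|-N^2\ \text{ otherwise}.$$
The constant $N^2$ drops out since $\iint\varphi_t=0$. Also $\int_{-N}^N\operatorname{sign}(u-k)\,dk=\eta_N'(u)$, with $|\eta_N'(u)|\le\min(2|u|,2N)$. The flux is $q_N(u)=\int_{-N}^N\operatorname{sign}(u-k)\frac{u^2-k^2}2\,dk$. By oddness of the integrand $q_N(0)=0$, and $q_N'(u)=u\,\eta_N'(u)$ because the integrand vanishes at $k=u$. Hence $|q_N(u)|\le Nu^2$.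

Take $\varphi=\chi(t)\theta(x/n)$ with $0\le\chi\in C^1_c(]0,T[)$ and $\theta\in C^1_c(\mathbb R)$, $0\le\theta\le1$, $\theta=1$ near $0$. Let $n\to\infty$. The flux term carries the factor $\theta'(x/n)/n$ and is $O(1/n)$. The others converge by dominated convergence, with dominating functions $|\chi'|u^2$ and $2\chi|u||\mathbf H[u]|$. So
$$\int\chi'\int\eta_N(u)\,dx\,dt+\int\chi\int\eta_N'(u)\,\mathbf H[u]\,dx\,dt\ge0 .$$

**Step 2 (from distributions to all times).** Since $|\eta_N(a)-\eta_N(b)|\le2(|a|+|b|)|a-b|$, the map $t\mapsto\int\eta_N(u(t))\,dx$ is continuous on $[0,T]$. Letting $\chi$ approximate $1_{[s,t]}$ for $0<s<t<T$, and then using continuity at the endpoints,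
$$\int\eta_N(u(t))\,dx\le\int\eta_N(u(s))\,dx+\int_s^t\!\!\int\eta_N'(u)\,\mathbf H[u]\,dx\,d\tau\qquad(0\le s\le t\le T).$$

**Step 3 ($N\to\infty$).** We have $0\le\eta_N(u)\le u^2$, $\eta_N(u)\to u^2$, $\eta_N'(u)\to2u$. By dominated convergence the last term tends to $\int_s^t\!\int2u\,\mathbf H[u]\,dx\,d\tau=0$, by antisymmetry of $\mathbf H$. The inequality becomes $\|u(t)\|^2\le\|u(s)\|^2$. $\square$

## 7. A weight that shrinks in time: proof of Theorems 2 and 1

The level parameter $R$ and the spatial scale of the weight are the same number in (11). So when $R$ moves in time, the weight moves with it. This costs nothing if $R$ decreases, because $\varphi_R$ is nondecreasing in $R$; and Lemma 2 asks precisely for a decreasing $R$.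

*Proof of Theorem 2.* Let $C_*$ be the constant of (11), $\rho\ge2^{e^{C_*T}}$, and $R(t)=\rho^{e^{-C_*t}}$. Then $R$ is $C^1$ and nonincreasing, $R(0)=\rho$, and $R\ge2$ on $[0,T]$ because $\log R(T)=e^{-C_*T}\log\rho\ge\log2$. Let $w=u-v$ and
$$E(t)=\int|w(t,x)|\,\varphi_{R(t)}(x)\,dx .$$
This is continuous on $[0,T]$: $w\in C([0,T];\mathbf L^2)$, and $t\mapsto\varphi_{R(t)}$ belongs to $C([0,T];\mathbf L^2)$ by dominated convergence, since $\varphi_{R(t)}\le\varphi_\rho\in\mathbf L^2$.

**Step 1 (test with the moving weight).** The purpose is a differential inequality for $E$. Use (6) with $\varphi=\chi(t)\,\varphi_{R(t)}(x)\,\theta(x/n)$, where $0\le\chi\in C^1_c(]0,T[)$ and $\theta$ is the cutoff of Section 6. With $y=x/R$,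
$$\partial_t\big[\varphi_{R(t)}(x)\big]=-\frac{R'}R\,y\,\Phi'(y)\le0,$$
because $R'\le0$ and $y\Phi'(y)\le0$. So the term containing it is nonpositive and may be dropped. Now let $n\to\infty$. The functions $|w|\varphi_R$, $|\mathbf H[w]|\varphi_R$ and $F(u,v)$ are in $\mathbf L^1(]0,T[\times\mathbb R)$: for the first two use $\varphi_R\le\varphi_\rho\in\mathbf L^2$, for the third (5). The term with $\theta'(x/n)/n$ is $O(1/n)$. This gives
$$\int\chi'E\,dt+\int\chi\Big(\int|F(u,v)|\,|\varphi_R'|\,dx+\int|\mathbf H[w]|\,\varphi_R\,dx\Big)dt\ge0 .$$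

**Step 2 (transport and source).** By (5), (10) and Lemma 5 the first inner integral is at most $\frac3{16R}(\|u\|^2+\|v\|^2)\le M^2/R$. By (11) and $\|w\|\le2M$ the second is at most $C_*\log R\,E+22M/R$. So
$$\int\chi'E\,dt+\int\chi\Big(C_*(\log R)\,E+\frac AR\Big)dt\ge0,\qquad A=M^2+22M,$$
for all $0\le\chi\in C^1_c(]0,T[)$. This is (9) with $y=E$ and $C=C_*$.

**Step 3 (moving scale).** Lemma 2(a) gives $E(t)R(t)\le\rho E(0)+At$ on $[0,T]$. Since $\varphi_{R(0)}=\varphi_\rho$, this is (3).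

**Step 4 (consequences).** On $|x|<R(t)$ we have $\varphi_{R(t)}\ge2^{-3/8}$. For the first statement take $\rho=\varepsilon^{-2/3}$, which satisfies $\rho\ge2^{e^{C_*T}}$ by the assumption on $\varepsilon$; then $R(t)=r(t)$, and
$$\rho\int|\bar u-\bar v|\varphi_\rho\le\rho\cdot\varepsilon\,\|\varphi_\rho\|=\rho\cdot\rho^{1/2}\|\Phi\|\,\varepsilon=\|\Phi\| .$$
For the second take $\rho=1/\delta\ge2^{e^{C_*T}}$ and use $\varphi_\rho\le1$, so that $\rho\int|\bar u-\bar v|\varphi_\rho\le\rho\delta=1$. In both cases (3) gives the stated bound. $\square$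

*Proof of Theorem 1.* If $\bar u=\bar v$, the first term on the right of (3) vanishes. Since $R(t)\ge2$, $\varphi_{R(t)}\ge\varphi_2$, and so for each $t\in[0,T]$ and every $\rho\ge2^{e^{C_*T}}$
$$\int|u-v|(t,x)\,\Phi(x/2)\,dx\le A\,T\,\rho^{-e^{-C_*T}} .$$
The left side does not depend on $\rho$. Let $\rho\to\infty$: it is $0$, and $\Phi>0$, so $u(t)=v(t)$ a.e. for every $t\in[0,T]$. $\square$

## 8. Other fluxes and sources: proof of Theorem 3

Here a solution is a measurable $u\in\mathbf L^\infty(0,T;\mathbf L^2)$ satisfying, for all $k$ and $0\le\varphi\in C^1_c(]0,T[\times\mathbb R)$, the inequality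
$$\iint\big(|u-k|\varphi_t+\operatorname{sign}(u-k)(f(u)-f(k))\varphi_x+\operatorname{sign}(u-k)K_t[u]\varphi\big)dx\,dt\ge0 .$$
Let $u,v$ be two solutions with the same datum, $w=u-v$, and let $M$ bound both in $\mathbf L^\infty(0,T;\mathbf L^2)$. By (i) and the measurability hypothesis, $K_t[u]$ and $K_t[v]$ lie in $\mathbf L^2(]0,T[\times\mathbb R)$.

**Step 1 (Kruzhkov inequality).** Lemma 1 applies with $g=K_t[u]$, $h=K_t[v]$, and $g-h=K_t[w]$ for a.e. $t$ by linearity:
$$\iint\big(|w|\varphi_t+F(u,v)\varphi_x+|K_t[w]|\varphi\big)dx\,dt\ge0 .$$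

**Step 2 (source).** By (i)–(iii), for a.e. $t$ the operator $K_t$ satisfies (K1)–(K3) with $\kappa_1=\kappa_2=\kappa_3=\kappa$. With the corresponding $C_1=C_1(\kappa)$, Lemma 4 and $\|w\|\le2M$ give, for $R\ge2$,
$$\int|K_tw|\,\varphi_R\,dx\le\tfrac92C_1\log R\int|w|\varphi_R\,dx+\frac{2M(\kappa^2+2\kappa+8)}R .$$

**Step 3 (transport).** The growth condition has a constant term, so the transport now also involves $|w|$ itself. By (4), (10), $\varphi_R\le1$ and $|w|\le|u|+|v|$,
$$\int|F(u,v)||\varphi_R'|\,dx\le\frac{3L}{8R}\int|w|\varphi_R\,dx+\frac{3L}{8R}\int(|u|+|v|)^2dx\le L\log R\int|w|\varphi_R\,dx+\frac{3LM^2}{2R},$$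
where we used $\|\,|u|+|v|\,\|\le2M$ and, for $R\ge2$, $\frac3{8R}\le\frac3{16}\le\log2\le\log R$.

**Step 4 (moving scale).** Let $C=\frac92C_1+L$, $A=\frac32LM^2+2M(\kappa^2+2\kappa+8)$, $\rho\ge2^{e^{CT}}$, $R(t)=\rho^{e^{-Ct}}$, and $E(t)=\int|w|\varphi_{R(t)}dx$, which is measurable and bounded by $2M\|\varphi_\rho\|$. Test as in Step 1 of Section 7. The term with $\partial_t\varphi_{R(t)}$ is dropped as before. The limit $n\to\infty$ is justified because $|w|\varphi_R$, $|K_t[w]|\varphi_R$ and $|F(u,v)|\varphi_R\le L|w|\varphi_R+L(|u|+|v|)^2$ are in $\mathbf L^1(]0,T[\times\mathbb R)$; the term $F(u,v)\,\varphi_R\,\theta'(x/n)/n$ contributes $O(1/n)$, and $|\varphi_R'|\le\frac3{8R}\varphi_R$. With Steps 2 and 3 we obtain (9) for $y=E$.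

**Step 5 (initial time).** We need $\operatorname{ess\,lim}_{t\to0}E(t)=0$. For a.e. $t$ and every $r>0$, since $\varphi_{R(t)}\le\min(1,\varphi_\rho)$,
$$E(t)\le\int_{|x|<r}|w(t,x)|\,dx+2M\,\|\varphi_\rho1_{\{|x|>r\}}\| .$$
The first term tends to $0$ essentially as $t\to0$, as both solutions attain the same datum; then $r\to\infty$ removes the second.

**Step 6 (conclusion).** Lemma 2(b) gives $E(t)\le At/R(t)$ for a.e. $t$. Since $R(t)\ge2$ and $R(t)\ge\rho^{e^{-CT}}$, this yields $\int|w(t,x)|\Phi(x/2)\,dx\le AT\rho^{-e^{-CT}}$ for a.e. $t$. Take a sequence $\rho\to\infty$; a countable union of null sets is null, so $w(t)=0$ a.e. for a.e. $t$, that is $u=v$ a.e. in $]0,T[\times\mathbb R$. $\square$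

## 9. The spike again: proof of Theorem 4

By existence and Theorem 1 the map $S_t$ is well defined. The restriction of an entropy weak solution to $[s,T]$, shifted in time, is again an entropy weak solution, so Theorem 1 gives the semigroup property. For small data the nonlinearity is quadratically small, and the solution should follow the rotation $\cos t\,\bar u+\sin t\,\mathbf H\bar u$ of Section 1. The proof makes this precise in a weak sense, with the amplitude of the spike tending to $0$.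

**Step 1 (weak form).** We need the equation itself, not only inequalities. Let $u$ be an entropy weak solution and $0\le\varphi\in C^1_c(]0,T[\times\mathbb R)$. For $k<0$,
$$|u-k|=(u-k)+2(k-u)^+,\qquad\operatorname{sign}(u-k)\frac{u^2-k^2}2=\frac{u^2-k^2}2+r_k,$$
where $r_k=0$ if $u>k$, and $|r_k|\le u^2-k^2\le u^2$ if $u\le k<0$. Also $0\le(k-u)^+\le|u|1_{\{u\le k\}}$. The constants $k$ and $k^2/2$ integrate to $0$ against $\varphi_t$ and $\varphi_x$. As $k\to-\infty$, the remainders tend to $0$ and $\operatorname{sign}(u-k)\to1$, so by dominated convergence (2) yields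
$$\iint\Big(u\varphi_t+\frac{u^2}2\varphi_x+\mathbf H[u]\varphi\Big)dx\,dt\ge0 .$$
Symmetrically, for $k>0$ we have $|u-k|=-(u-k)+2(u-k)^+$, the flux is $-\frac{u^2-k^2}2$ plus a remainder bounded by $u^21_{\{u\ge k\}}$, and $\operatorname{sign}(u-k)\to-1$ as $k\to+\infty$. This yields the opposite inequality. So equality holds for $\varphi\ge0$. For general $\varphi\in C^1_c$ write $\varphi=(\varphi+C\zeta)-C\zeta$ with $0\le\zeta\in C^1_c$, $\zeta\ge1$ on $\operatorname{supp}\varphi$, $C\ge\max|\varphi|$; both pieces are nonnegative, and equality holds for $\varphi$.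

**Step 2 (Duhamel formula).** The purpose is to isolate the linear rotation. Fix $t>0$, let $u$ be an entropy weak solution on $[0,t]$ with datum $\bar u$, and let $\psi\in C^\infty_c(]-r',r'[)$ with $|\psi|\le1$. Put
$$\Psi(s,\cdot)=\cos(t-s)\,\psi-\sin(t-s)\,\mathbf H\psi .$$
Using $\mathbf H^2=-I$,
$$\partial_s\Psi=\sin(t-s)\,\psi+\cos(t-s)\,\mathbf H\psi=\mathbf H\Psi .$$
All derivatives of $\psi$ are in $\mathbf L^2$ and $\mathbf H$ commutes with $\partial_x$, so all derivatives of $\mathbf H\psi$ are in $\mathbf L^2$; thus $\psi,\mathbf H\psi$ are smooth, and they and their derivatives lie in $\mathbf L^2\cap\mathbf L^\infty$. Test the weak form with $\chi(s)\theta(x/m)\Psi(s,x)$, $\chi\in C^1_c(]0,t[)$, and let $m\to\infty$. The functions $u\Psi$, $u\,\mathbf H\Psi$, $\mathbf H[u]\Psi$, $u^2\Psi_x$, $u^2\Psi$ are integrable, so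
$$\int\chi'\int u\Psi\,dx\,ds+\int\chi\int\big(u\,\mathbf H\Psi+\mathbf H[u]\,\Psi\big)dx\,ds+\frac12\int\chi\int u^2\Psi_x\,dx\,ds=0 .$$
The middle term is $0$ by antisymmetry. So $\frac d{ds}\int u\Psi\,dx=\frac12\int u^2\Psi_x\,dx$ in the sense of distributions on $]0,t[$. Both $\int u\Psi\,dx$ and the right side are continuous on $[0,t]$, since $u\in C([0,t];\mathbf L^2)$ and $\Psi$, $\Psi_x$ are continuous in $s$ with values in $\mathbf L^2\cap\mathbf L^\infty$. Integrate from $0$ to $t$. At $s=t$ we have $\Psi=\psi$, and at $s=0$ antisymmetry gives $\int\bar u(\cos t\,\psi-\sin t\,\mathbf H\psi)=\int(\cos t\,\bar u+\sin t\,\mathbf H\bar u)\psi$. Therefore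
$$\int u(t)\,\psi\,dx=\int(\cos t\,\bar u+\sin t\,\mathbf H\bar u)\,\psi\,dx+\frac12\int_0^t\!\!\int u^2\,\Psi_x\,dx\,ds . \tag{12}$$

**Step 3 (small spikes).** Let $a_n=n1_{[0,1/n]}$ and $\bar u=\varepsilon a_n$, with $\varepsilon>0$ so small that $\varepsilon\|a_n\|\le r$. By Lemma 5, $\|u(s)\|^2\le\varepsilon^2\|a_n\|^2$, and $\|\Psi_x\|_\infty\le\|\psi'\|_\infty+\|\mathbf H\psi'\|_\infty$. Divide (12) by $\varepsilon$: the last term is then at most
$$\frac{\varepsilon t}2\,\|a_n\|^2\big(\|\psi'\|_\infty+\|\mathbf H\psi'\|_\infty\big)\to0\qquad(\varepsilon\to0,\ n\text{ and }\psi\text{ fixed}).$$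
Since $|\psi|\le1$ and $\psi$ is supported in $]-r',r'[$, we have $\int u(t)\psi\le\|S_t(\varepsilon a_n)\|_{\mathbf L^1(-r',r')}$, and so
$$\liminf_{\varepsilon\to0}\frac{\|S_t(\varepsilon a_n)\|_{\mathbf L^1(-r',r')}}\varepsilon\ge\int(\cos t\,a_n+\sin t\,\mathbf Ha_n)\,\psi\,dx .$$
The left side does not depend on $\psi$. The supremum of the right side over all admissible $\psi$ is the $\mathbf L^1(-r',r')$ norm of $\cos t\,a_n+\sin t\,\mathbf Ha_n$, so the left side is at least
$$|\sin t|\,\|\mathbf Ha_n\|_{\mathbf L^1(-r',r')}-1 .$$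

**Step 4 ($n\to\infty$).** By (H3), $\mathbf Ha_n(x)=\frac n\pi\log\big|\frac x{x-1/n}\big|$ for a.e. $x\notin[0,1/n]$. For a.e. fixed $x\ne0$ this holds for all large $n$, and it tends to $\frac1{\pi x}$. Since $\int_{-r'}^{r'}\frac{dx}{\pi|x|}=\infty$, Fatou's lemma gives $\|\mathbf Ha_n\|_{\mathbf L^1(-r',r')}\to\infty$. As $t\notin\pi\mathbb Z$, $\sin t\neq0$, and $\|\varepsilon a_n\|_{\mathbf L^1}=\varepsilon$. So the ratio in Theorem 4 exceeds any given number when we choose first $n$ large and then $\varepsilon$ small. $\square$
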